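\title{The free group has no immediate predecessor in Pride's largeness order}

\begin{abstract}
In Pride's order, a group $G_1$ is larger than $G_2$ if a finite-index subgroup of $G_1$ maps onto a finite-index subgroup of $G_2$ modulo a finite normal subgroup. Among finitely generated groups the greatest class is that of the nonabelian free groups. We show that this class has no immediate predecessor: for every finitely generated group $G$ strictly below it there is a $2$-generated residually finite torsion group $L$ such that $G\times L$ lies strictly between $G$ and the free group. The group $L$ is a generic point of a Polish space of residually finite groups in which both the large groups and the torsion groups are dense. The same argument gives antichains of size $2^{\aleph_0}$ strictly between $G$ and the free group.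
\end{abstract}

\section{Introduction}\label{sec:intro}

Following Pride, we say that a group $G_1$ is \emph{larger} than a group $G_2$, and write $G_1\succeq_p G_2$ or $G_2\preceq_p G_1$, if there are subgroups of finite index $H_1\le G_1$ and $H_2\le G_2$, a finite normal subgroup $E$ of $H_2$, and a surjective homomorphism $H_1\to H_2/E$. This is the relation ``$G_2$ is a quotient of $G_1$'' with finite information discarded. It is reflexive and transitive (Lemma~\ref{lem:trans}). Write $G_1\approx_p G_2$ if $G_1\succeq_p G_2$ and $G_2\succeq_p G_1$, and let $[G]$ be the $\approx_p$-class of $G$. Then $\preceq_p$ induces a partial order on classes, with strict part $\prec_p$. Throughout, the order is restricted to finitely generated groups.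

The least class is $[1]$, and it consists of the finite groups. Next, $\mathbb Z^m\preceq_p\mathbb Z^n$ if and only if $m\le n$, because a finite-index subgroup of $\mathbb Z^n$ is isomorphic to $\mathbb Z^n$ and has no nontrivial finite subgroup; so $[1]\prec_p[\mathbb Z]\prec_p[\mathbb Z^2]\prec_p\cdots$. At the other end, let $\mathbb F$ be a finitely generated nonabelian free group, and call a finitely generated group \emph{large} if some finite-index subgroup of it maps onto a nonabelian free group. The class $[\mathbb F]$ is the greatest class, and it consists exactly of the large groups (Lemma~\ref{lem:large}); the other classes are called \emph{non-large}.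

The least class has immediate successors. Let $G$ be a finitely generated infinite simple group. Its only finite-index subgroup is $G$, and its only quotients are $1$ and $G$. So if $\Delta\preceq_p G$, then the quotient $H_2/E$ in the definition is trivial or isomorphic to $G$, that is, $\Delta$ is finite or $\Delta\succeq_p G$, and nothing lies strictly between $[1]$ and $[G]$. This paper answers the dual question. A class $[G]$ is an \emph{immediate predecessor} of $[\mathbb F]$ if $[G]\prec_p[\mathbb F]$ and there is no finitely generated group $\Delta$ with $[G]\prec_p[\Delta]\prec_p[\mathbb F]$. The following problem comes from \cite{Largeness}.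

\medskip
\noindent\textbf{Question.} \emph{Does $[\mathbb F]$ have an immediate predecessor?}
\medskip

One observation shows what such a class would have to be. A direct product of two non-large groups is non-large (Lemma~\ref{lem:large}(c)). So if $[G]$ is an immediate predecessor and $L$ is any finitely generated non-large group, then $[G]\preceq_p[G\times L]\prec_p[\mathbb F]$ forces $G\times L\approx_p G$, and hence $L\preceq_p G$. An immediate predecessor would thus be a single non-large group that is larger than all non-large groups. Such a group would behave like a free group without being large, and one guesses that it does not exist. To prove this one must find, for each non-large $G$, a non-large $L$ with $L\not\preceq_p G$. For $G=\mathbb Z^n$ one takes $L=\mathbb Z^{n+1}$. For a general $G$ there is no such invariant as the rank to lean on, and counting gives no immediate obstruction: $G$ has only countably many finite-index subgroups, but the bound on the number of their quotients is $2^{\aleph_0}$, which is also the bound on the number of finitely generated groups. We replace counting by Baire category.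

Recall that a group is \emph{residually finite} if its finite-index normal subgroups have trivial intersection, \emph{torsion} if all its elements have finite order, and \emph{$2$-generated} if it is generated by two elements.

\begin{theorem}\label{thm:main}
For every finitely generated non-large group $G$ there is a $2$-generated, residually finite, torsion group $L$ with $L\not\preceq_p G$. Moreover $G\times L$ is not large and $[G]\prec_p[G\times L]\prec_p[\mathbb F]$. Hence $[\mathbb F]$ has no immediate predecessor.
\end{theorem}

The groups $L$ can be chosen independently of one another, in large numbers and for countably many $G$ at once.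

\begin{theorem}\label{thm:strong}
Let $\mathcal G$ be a countable set of finitely generated non-large groups. There is a set $\mathcal C$ of $2^{\aleph_0}$ $2$-generated residually finite torsion groups such that for all $G\in\mathcal G$, all $m\ge0$ and all distinct $L_0,\dots,L_m\in\mathcal C$,
\begin{equation}\label{eq:indep}
L_0\not\preceq_p G\times L_1\times\cdots\times L_m .
\end{equation}
Consequently:
\begin{enumerate}
\item[(a)] For each $G\in\mathcal G$, the map $\mathcal E\mapsto[G\times\prod_{L\in\mathcal E}L]$ is an order embedding of the poset of finite subsets of $\mathcal C$, a set of size $2^{\aleph_0}$, into $\{c:[G]\preceq_p c\prec_p[\mathbb F]\}$, with $\emptyset\mapsto[G]$. In particular there are antichains of size $2^{\aleph_0}$ strictly between $[G]$ and $[\mathbb F]$.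
\item[(b)] The set of non-large classes is directed, has no maximal element and has no countable cofinal subset.
\item[(c)] $[\mathbb F]$ is the only upper bound of the set of classes of $2$-generated residually finite torsion groups.
\end{enumerate}
\end{theorem}

Here an \emph{order embedding} is a map $f$ with $x\le y\iff f(x)\le f(y)$; a poset is \emph{directed} if any two elements have an upper bound in it; and a subset is \emph{cofinal} if every element lies below a member of the subset. Some restriction on the size of $\mathcal G$ is needed: a torsion group is not large, so if $\mathcal G$ contained a copy of every finitely generated non-large group, \eqref{eq:indep} would fail for $m=0$ and $G\cong L_0$.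

\section{Blocking one surjection}\label{sec:idea}

Let $F=F(a,b)$ be the free group on $a,b$, and write $\langle\langle\,\cdot\,\rangle\rangle_\Gamma$ for normal closure in a group $\Gamma$. Fix a non-large group $G$ with generators $h_1,\dots,h_k$. We look for $L$ as a quotient of $F$, and in this section we only try to prevent the simplest witness to $L\preceq_p G$, a surjection $G\to L$. Such a map is described by a tuple $u=(u_1,\dots,u_k)\in F^k$ of representatives for the images of the $h_j$. There are only countably many tuples, so we may try to build the kernel of $F\to L$ as an increasing union of normal subgroups, and block one tuple at each stage.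

Suppose that we have reached a normal subgroup $N$ with $F/N$ large and residually finite, and that $u$ generates $F$ modulo $N$. If $h_j\mapsto u_jN$ defined a homomorphism, it would be onto, and $G$ would be large. So there is a word $\rho$ with $\rho(h_1,\dots,h_k)=1$ and $\rho(u)\notin N$. The later stages enlarge $N$, and we must keep $\rho(u)$ outside. Residual finiteness turns this into a condition that is easy to maintain: there is a finite-index normal subgroup $M$ of $F$ with $N\subseteq M$ and $\rho(u)\notin M$, and then $u$ is blocked for \emph{every} normal subgroup $N'$ with $N\subseteq N'\subseteq M$.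

The argument needs every stage to be large, whereas the limit must not be large. Torsion resolves this tension: a torsion group is not large, and torsion is reached only in the limit, by imposing one relation $g^n$ for each $g\in F$. So the algebraic core of the proof is that a large group stays large after a suitable relation $g^n$ is imposed, with $g^n$ in a prescribed $M$.

\begin{example}\label{ex:S3}
Let $G=\mathbb Z^2=\langle h_1,h_2\rangle$, $N=1$ and $u=(a,b)$. Take $\rho$ to be the commutator, and let $M$ be the kernel of the map $F\to S_3$ with $a\mapsto(12)$, $b\mapsto(123)$. Then $[a,b]\notin M$, so $u$ is blocked as long as we stay inside $M$. Now make $a$ a torsion element. The relation $a$ itself will not do: $a\notin M$, and $F/\langle\langle a\rangle\rangle_F\cong\mathbb Z$ is not large. Take $Q=\langle\langle a^2\rangle\rangle_F\subseteq M$ instead. Let $W$ be the kernel of $F\to\mathbb Z/2$, $a\mapsto1$, $b\mapsto0$; the transversal $\{1,a\}$ gives the free basis $a^2,\ b,\ aba^{-1}$ of $W$. Every element of $F$ is $w$ or $wa$ with $w\in W$, and $a$ commutes with $a^2$, so every conjugate of $a^2$ in $F$ has the form $wa^2w^{-1}$. Hence $Q=\langle\langle a^2\rangle\rangle_W$, and $W/Q$ is free on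 the images of $b$ and $aba^{-1}$. It has index $2$ in $F/Q$, so $F/Q$ is large. Passing from $F$ to $W$ raised the number of generators from two to three, while the number of relators stayed at one.
\end{example}

Section~\ref{sec:power} carries out this count in general. What remains is bookkeeping: a general witness to $L\preceq_p G$ involves two finite-index subgroups and a finite kernel, a tuple $u$ may begin to generate only at a late stage, and the limit must be residually finite. We leave this to the Baire category theorem. Section~\ref{sec:space} builds a Polish space $X$ in which the sets ``$A\subseteq N\subseteq M$'' are the basic neighborhoods, the large quotients are dense, and the torsion quotients are comeager. Section~\ref{sec:fsigma} shows that $\{N:F/N\preceq_p G\}$ is a countable union of closed sets; since it misses the dense set of large quotients, it is meager.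

\section{Large groups}\label{sec:large}

We use the following textbook facts.
\begin{enumerate}
\item[(F1)] A finite-index subgroup $H$ of a group $\Gamma$ contains a finite-index normal subgroup of $\Gamma$, its \emph{core} $\bigcap_{\gamma}\gamma H\gamma^{-1}$. If $\Gamma$ is finitely generated, so is $H$; in particular $\Gamma$, being countable, has only countably many finite-index subgroups.
\item[(F2)] (Nielsen--Schreier.) A subgroup of index $j<\infty$ in a free group of finite rank $r$ is free of rank $j(r-1)+1$. In particular it is nonabelian if $r\ge2$.
\item[(F3)] Free groups are torsion-free and residually finite, and the centralizer of a nontrivial element of a free group is cyclic.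
\end{enumerate}
If $\Gamma$ is finitely generated and large, the free quotient in the definition has finite rank by (F1), so (F2) applies to it. Directly from the definition, $\Gamma\succeq_p\Delta$ whenever $\Delta$ is a quotient or a finite-index subgroup of $\Gamma$; in particular a direct product is larger than each of its factors.

\begin{lemma}\label{lem:trans}
The relation $\succeq_p$ is transitive.
\end{lemma}

\begin{proof}
Let $f:H_1\to H_2/E_2$ witness $G_1\succeq_p G_2$, and let $f':H_2'\to H_3/E_3$ witness $G_2\succeq_p G_3$. Put $J=H_2\cap H_2'$, which has finite index in $G_2$. Then $f^{-1}(JE_2/E_2)$ has finite index in $G_1$ and maps onto $JE_2/E_2\cong J/(J\cap E_2)$. Write $f'(J)=H_3'/E_3$ and $f'(J\cap E_2)=E_3'/E_3$. The subgroup $H_3'$ has finite index in $G_3$, and $E_3'$ is finite and normal in $H_3'$, because $J\cap E_2$ is finite and normal in $J$. The map $f'$ induces a surjection $J/(J\cap E_2)\to H_3'/E_3'$, and the composite witnesses $G_1\succeq_p G_3$.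
\end{proof}

The \emph{finite residual} $R$ of a group $\Gamma$ is the intersection of all its finite-index subgroups. By (F1) it is also the intersection of the finite-index normal subgroups, so $R$ is normal and $\Gamma/R$ is residually finite.

\begin{lemma}\label{lem:large}
Let $\Gamma$ and $\Delta$ be finitely generated groups.
\begin{enumerate}
\item[(a)] If $\Gamma$ is large, then $\Gamma\succeq_p\Delta$. If $\Gamma\succeq_p\mathbb F$, then $\Gamma$ is large. Hence $[\mathbb F]$ is the greatest class, and $[\Gamma]\prec_p[\mathbb F]$ if and only if $\Gamma$ is not large.
\item[(b)] If $\Gamma\succeq_p\Delta$ and $\Delta$ is large, then $\Gamma$ is large.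
\item[(c)] If $\Gamma\times\Delta$ is large, then $\Gamma$ or $\Delta$ is large.
\item[(d)] If $\Gamma$ is large and $R$ is its finite residual, then $\Gamma/R$ is large.
\item[(e)] If $\Gamma$ is torsion, then $\Gamma$ is not large.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $H\le\Gamma$ have finite index and let $\varphi:H\to\Phi$ be a surjection onto a free group of rank $r\ge2$. For each $j\ge1$ the kernel of a surjection $\Phi\to\mathbb Z/j$ is free of rank $j(r-1)+1$, so for large $j$ it maps onto $\Delta$. Its preimage under $\varphi$ has finite index in $\Gamma$, so $\Gamma\succeq_p\Delta$. Conversely, let $H_1\to H_2/E$ witness $\Gamma\succeq_p\mathbb F$. Then $H_2$ is free and nonabelian by (F2), and $E=1$ by (F3), so $\Gamma$ is large. The last sentence follows, since $\mathbb F$ is large.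

(b) By (a), $\Gamma\succeq_p\Delta\succeq_p\mathbb F$; apply Lemma~\ref{lem:trans} and (a).

(c) Let $P\le\Gamma\times\Delta$ have finite index and let $\varphi:P\to\Phi$ be onto a nonabelian free group. The subgroups $\Gamma_0=\{g:(g,1)\in P\}$ and $\Delta_0=\{d:(1,d)\in P\}$ have finite index in $\Gamma$ and $\Delta$, and $\Gamma_0\times\Delta_0\le P$. So $\Phi'=\varphi(\Gamma_0\times\Delta_0)$ has finite index in $\Phi$ and is free and nonabelian. It is the product of the commuting subgroups $A=\varphi(\Gamma_0\times1)$ and $B=\varphi(1\times\Delta_0)$. If both were nontrivial, each would centralize a nontrivial element of the other, so both would be cyclic by (F3) and $\Phi'=AB$ would be abelian. Hence one of $A,B$ is trivial, the other equals $\Phi'$, and $\Gamma_0$ or $\Delta_0$ maps onto $\Phi'$.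

(d) Let $H,\varphi,\Phi$ be as in (a). For every finite-index normal subgroup $V$ of $\Phi$, the preimage $\varphi^{-1}(V)$ has finite index in $\Gamma$ and so contains $R$. Thus $R\le H$, and $\varphi(R)$ lies in every such $V$, so $\varphi(R)=1$ by (F3). Therefore $\varphi$ factors through $H/R$, which has finite index in $\Gamma/R$.

(e) Every quotient of a subgroup of $\Gamma$ is torsion, and a nontrivial free group is not.
\end{proof}

\section{Imposing a power relation on a large group}\label{sec:power}

In Example~\ref{ex:S3} the relator was a member of a free basis of $W$, so $W/Q$ was visibly free. In general we only control the number of relators, and largeness comes from the following theorem.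

\begin{theorem}[Baumslag--Pride \cite{BP}]\label{thm:BP}
A group with a finite presentation having at least two more generators than relators is large.
\end{theorem}

The next proposition is a weak form of a theorem of Lackenby and of Olshanskii--Osin. The difficulty is that the free group $\Phi$ is a quotient only of a subgroup $H$ of index $k$ in $\Gamma$. One relation $g^n$ in $\Gamma$ becomes $k$ relations in $\Phi$, and $\Phi$ may have rank $2$. Passing to a normal subgroup $W$ of index $e$ in $\Phi$ raises the number of generators to at least $e+1$. An arbitrary relator in $W$ has to be replaced by up to $e$ conjugates, and nothing is gained. A power of $x$, however, commutes with $x$, and so needs only $e/o$ conjugates, where $o$ is the order of $x$ in $\Phi/W$. It is enough to arrange $o>k$.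

\begin{proposition}\label{prop:power}
Let $\Gamma$ be a finitely generated large group, $M$ a finite-index normal subgroup of $\Gamma$, and $g\in\Gamma$. Then there is $n\ge1$ such that $g^n\in M$ and $\Gamma/\langle\langle g^n\rangle\rangle_\Gamma$ is large.
\end{proposition}

\begin{proof}
Let $H_0\le\Gamma$ be a finite-index subgroup with a surjection onto a nonabelian free group $\Phi_0$, and let $H$ be the core of $H_0\cap M$. The image $\Phi$ of $H$ has finite index in $\Phi_0$. So $H$ is normal in $\Gamma$ of finite index $k$, $H\le M$, and we have a surjection $\varphi:H\to\Phi$ onto a free group of finite rank $r\ge2$.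

\emph{Choice of $n$.} Write $\Gamma=\bigcup_{i=1}^kHt_i$. Put $h=g^k$, which lies in $H$ because $|\Gamma/H|=k$. Let $x_i=\varphi(t_iht_i^{-1})$ and $I=\{i:x_i\ne1\}$. The finitely many elements $x_i^j$ with $i\in I$ and $1\le j\le k$ are nontrivial, since $\Phi$ is torsion-free. Since $\Phi$ is residually finite, each is missed by some finite-index normal subgroup; let $W$ be the intersection of these subgroups ($W=\Phi$ if $I=\emptyset$), and put $e=[\Phi:W]$. For $i\in I$ the order $o_i$ of $x_iW$ in $\Phi/W$ is at least $k+1$. Put $n=ke$. Then $g^n=h^e\in H\le M$.

\emph{Reduction to $W$.} Every conjugate of $g^n$ in $\Gamma$ has the form $y\,(t_ih^et_i^{-1})\,y^{-1}$ with $y\in H$. So $\langle\langle g^n\rangle\rangle_\Gamma$ is the normal closure in $H$ of the elements $t_ih^et_i^{-1}$, and its image under $\varphi$ is $Q=\langle\langle x_i^e:i\in I\rangle\rangle_\Phi$. Thus $\varphi$ induces a surjection $H/\langle\langle g^n\rangle\rangle_\Gamma\to\Phi/Q$. Since $|\Phi/W|=e$, each $x_i^e$ lies in $W$; so $Q\le W$, and $W/Q$ has finite index in $\Phi/Q$. We obtain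
\[
\Gamma/\langle\langle g^n\rangle\rangle_\Gamma\ \succeq_p\ H/\langle\langle g^n\rangle\rangle_\Gamma\ \succeq_p\ \Phi/Q\ \succeq_p\ W/Q,
\]
and by Lemma~\ref{lem:large}(b) it suffices to show that $W/Q$ is large.

\emph{The count.} Fix $i\in I$. The subgroup $W\langle x_i\rangle$ has index $e/o_i$ in $\Phi$; let $B_i$ be a set of representatives of its left cosets. Every element of $\Phi$ is $dw'x_i^j$ with $d\in B_i$, $w'\in W$, $j\in\mathbb Z$, and this equals $wdx_i^j$ with $w=dw'd^{-1}\in W$. Conjugating $x_i^e$ by it gives $w\,(dx_i^ed^{-1})\,w^{-1}$. Hence $Q$ is the normal closure in $W$ of the elements $dx_i^ed^{-1}\in W$ with $i\in I$, $d\in B_i$. Their number is at most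
\[
\sum_{i\in I}\frac{e}{o_i}\ \le\ \frac{ke}{k+1}\ <\ e ,
\]
so at most $e-1$. By (F2), $W$ is free of rank $e(r-1)+1\ge e+1$. So $W/Q$ has a finite presentation with at least two more generators than relators, and it is large by Theorem~\ref{thm:BP}.
\end{proof}

Example~\ref{ex:S3} is the case $\Phi=F$, $k=1$, $e=o_1=2$ of the count, where the bounds $e+1=3$ and $e-1=1$ are both attained.

\section{A Polish space of residually finite groups}\label{sec:space}

We recall the topological terms. A space is \emph{Polish} if it is separable and completely metrizable. A $G_\delta$ set is a countable intersection of open sets, and an $F_\sigma$ set is a countable union of closed sets; a $G_\delta$ subset of a Polish space, in particular a closed subset, is Polish. A set is \emph{meager} if it is contained in a countable union of closed sets with empty interior, and \emph{comeager} if its complement is meager. The Baire category theorem says that a comeager subset of a Polish space is dense. We shall prove that sets are meager by the following remark, which holds because a closed set disjoint from a dense set has empty interior: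
\begin{equation}\label{eq:meager}
\text{an $F_\sigma$ set that is disjoint from a dense set is meager.}
\end{equation}
For a countable set $\Sigma$ we identify subsets of $\Sigma$ with points of the compact metrizable space $2^\Sigma=\{0,1\}^\Sigma$. A condition that involves finitely many coordinates defines a clopen subset. For a countable group $D$, the set $\mathcal N(D)\subseteq2^D$ of normal subgroups is closed, since it is defined by the clopen conditions $1\in P$, ``$x,y\in P\Rightarrow xy^{-1}\in P$'' and ``$x\in P\Rightarrow yxy^{-1}\in P$'' for $x,y\in D$.

Let $\mathrm{FI}$ be the countable set of finite-index normal subgroups of $F=F(a,b)$, and let $Y$ be the set of normal subgroups $N$ of $F$ with $F/N$ residually finite, that is, with $N=\bigcap\{M\in\mathrm{FI}:N\subseteq M\}$. Section~\ref{sec:idea} tells us which neighborhoods we want. For finite $A\subset F$ and $M\in\mathrm{FI}$ put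
\[
O(A,M)=\{N\in Y:A\subseteq N\subseteq M\}.
\]
These sets form a basis of a topology on $Y$, because $O(\emptyset,F)=Y$ and $O(A,M)\cap O(A',M')=O(A\cup A',M\cap M')$. The point of this basis is that a member of $O(A,M)$ may be enlarged freely inside $M$ without leaving $O(A,M)$.

\begin{lemma}\label{lem:polish}
For $g\in F$ and $M\in\mathrm{FI}$, the sets $\{N\in Y:g\in N\}$ and $\{N\in Y:N\subseteq M\}$ are clopen. The space $Y$ is Polish.
\end{lemma}

\begin{proof}
The two sets are $O(\{g\},F)$ and $O(\emptyset,M)$, so they are open. Their complements are
\[
\{N:g\notin N\}=\bigcup_{M'\in\mathrm{FI},\ g\notin M'}O(\emptyset,M'),\qquad \{N:N\not\subseteq M\}=\bigcup_{x\in F\setminus M}O(\{x\},F),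
\]
where the first equality uses that $F/N$ is residually finite. Consider the injective map $\iota:Y\to2^F\times2^{\mathrm{FI}}$, $N\mapsto(N,\{M:N\subseteq M\})$. It is continuous, since we have just shown that each coordinate is locally constant. It maps $O(A,M)$ onto the intersection of its image with the clopen set $\{(N,\mathcal M):A\subseteq N,\ M\in\mathcal M\}$, so it is a homeomorphism onto its image. The image consists of the pairs $(N,\mathcal M)$ such that
\begin{itemize}
\item $N\in\mathcal N(F)$;
\item for all $M\in\mathrm{FI}$ and $x\in F\setminus M$: $M\notin\mathcal M$ or $x\notin N$;
\item for all $M\in\mathrm{FI}$: $M\in\mathcal M$, or $x\in N$ for some $x\in F\setminus M$;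
\item for all $x\in F$: $x\in N$, or $M\in\mathcal M$ for some $M\in\mathrm{FI}$ with $x\notin M$.
\end{itemize}
Indeed, the second and third conditions together say that $\mathcal M=\{M:N\subseteq M\}$, and then the fourth says that $N=\bigcap\mathcal M$. The first two conditions are closed, and closed subsets of a metrizable space are $G_\delta$. The last two are countable intersections of open conditions. So the image is $G_\delta$ in a compact metrizable space, and $Y$ is Polish.
\end{proof}

\begin{remark}\label{rem:finer}
The topology of $Y$ is strictly finer than the one induced from $2^F$. Let $\pi:F\to\mathbb Z$ send $a\mapsto1$, $b\mapsto0$. In $2^F$ the subgroups $\pi^{-1}(q\mathbb Z)$ converge to $\ker\pi$ as $q\to\infty$, since a nonzero integer has finitely many divisors; but $M=\pi^{-1}(2\mathbb Z)$ contains $\ker\pi$ and contains no $\pi^{-1}(q\mathbb Z)$ with $q$ odd. So ``$N\subseteq M$'' is not an open condition in the induced topology. The extra coordinates $\mathcal M$ make it one, and this is what puts the fourth condition above, residual finiteness, into $G_\delta$ form.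
\end{remark}

The space $Y$ itself is of no use for a category argument. If $N\in O(A,M)$, then $M\in O(A,M)$, so $\mathrm{FI}$ is dense in $Y$; and if $A$ is a finite generating set of $M$, then $O(A,M)=\{M\}$, so $\mathrm{FI}$ is open. The generic quotient in $Y$ is therefore finite, and finite groups lie below every group. We restrict to the part of $Y$ that is approximated by large groups. Let
\[
\mathcal L=\{N\in Y:F/N\text{ is large}\},\qquad X=\text{the closure of $\mathcal L$ in $Y$}.
\]
Since $1\in\mathcal L$, the space $X$ is a nonempty Polish space, and $\mathcal L$ is dense in $X$ by construction.

\begin{lemma}\label{lem:torsion}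
The set $T=\{N\in X:F/N\text{ is torsion}\}$ is a dense $G_\delta$ subset of $X$ and is disjoint from $\mathcal L$. The space $X$ has no isolated points.
\end{lemma}

\begin{proof}
We have $T=\bigcap_{g\in F}T_g$, where $T_g=\bigcup_{n\ge1}\{N\in X:g^n\in N\}$ is open in $X$. We show that $T_g$ is dense. Let $X\cap O(A,M)$ be nonempty; it contains some $N\in\mathcal L$. Proposition~\ref{prop:power}, applied to $F/N$, $M/N$ and $gN$, gives $n\ge1$ such that $g^n\in M$ and $F/N_1$ is large, where $N_1=N\langle\langle g^n\rangle\rangle_F\subseteq M$. The group $F/N_1$ need not be residually finite, so let $N'/N_1$ be its finite residual. Then $F/N'$ is residually finite, and it is large by Lemma~\ref{lem:large}(d), so $N'\in\mathcal L\subseteq X$. Since $M/N_1$ has finite index in $F/N_1$, we have $N'\subseteq M$, and so $A\subseteq N\subseteq N'\subseteq M$. Thus $N'\in T_g\cap O(A,M)$.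

By the Baire category theorem, $T$ is a dense $G_\delta$ set. It is disjoint from $\mathcal L$ by Lemma~\ref{lem:large}(e). A nonempty open subset of $X$ meets both $T$ and $\mathcal L$, so it has at least two points.
\end{proof}

\section{The order relation is $F_\sigma$}\label{sec:fsigma}

To apply \eqref{eq:meager} we need to know that $F/N\preceq_p G$ is an $F_\sigma$ condition on $N$. For Theorem~\ref{thm:strong} the group on the right varies as well, so we let it range over the quotients $D/P$ of a fixed group $D$. For Theorem~\ref{thm:main} only the case $D=G$, $P=1$ is used, and the reader may first read the proof in this case. The idea is that a witness is described by a finite amount of data, generalizing the tuple $u$ of Section~\ref{sec:idea}, and that for fixed data the failure to be a homomorphism is detected by a single word.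

\begin{proposition}\label{prop:fsigma}
Let $D$ be a finitely generated group. Then $\mathcal R_D=\{(N,P)\in Y\times\mathcal N(D):F/N\preceq_p D/P\}$ is an $F_\sigma$ subset of $Y\times\mathcal N(D)$.
\end{proposition}

\begin{proof}
For each finite-index subgroup $H\le D$ fix a generating tuple $h=(h_1,\dots,h_k)$, where $k$ depends on $H$, and let $F_k$ be the free group on $k$ letters. A \emph{datum} is a quadruple $\delta=(H,K,S,u)$ with $H\le D$ and $K\le F$ of finite index, $S\subset K$ finite and nonempty, and $u\in K^k$. By (F1) there are countably many data; this is where finite generation of $D$ is used. Let $\mathcal R_\delta$ be the set of pairs $(N,P)$ such that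
\begin{enumerate}
\item[(i)] $P\subseteq H$ and $N\subseteq K$;
\item[(ii)] $SN$ is a normal subgroup of $K$;
\item[(iii)] $K=\langle u_1,\dots,u_k\rangle SN$;
\item[(iv)] for every $\rho\in F_k$, if $\rho(h)\in P$ then $\rho(u)\in SN$.
\end{enumerate}

\emph{$\mathcal R_D\subseteq\bigcup_\delta\mathcal R_\delta$.} A witness to $F/N\preceq_p D/P$ consists of finite-index subgroups $H/P\le D/P$ and $K/N\le F/N$, a finite normal subgroup $E$ of $K/N$, and a surjection $f:H/P\to(K/N)/E$. Choose a finite set $S\subset K$ with image $E$. Then $SN$ is the preimage of $E$ in $K$, which gives (ii) and identifies the target of $f$ with $K/SN$. Choose $u_j\in K$ with $f(h_jP)=u_jSN$. Condition (iii) holds because $f$ is onto. If $\rho(h)\in P$, then $\rho(u)SN=f(\rho(h)P)$ is trivial, which is (iv).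

\emph{$\mathcal R_\delta\subseteq\mathcal R_D$.} Assume (i)--(iv). Sending the letters of $F_k$ to the cosets $h_jP$ gives a surjection $\alpha:F_k\to H/P$, and sending them to the cosets $u_jSN$ gives a homomorphism $\beta:F_k\to K/SN$, which is onto by (iii). Condition (iv) says $\ker\alpha\subseteq\ker\beta$, so $\beta$ induces a surjection $H/P\to K/SN\cong(K/N)/(SN/N)$. Since $|SN/N|\le|S|$, this is a witness to $F/N\preceq_p D/P$.

\emph{Each $\mathcal R_\delta$ is $F_\sigma$.} By Lemma~\ref{lem:polish}, every Boolean combination of finitely many conditions ``$x\in N$'' and ``$y\in P$'' is clopen. Condition (i) is closed: it says $y\notin P$ for all $y\in D\setminus H$ and $x\notin N$ for all $x\in F\setminus K$. Condition (iv) is closed: for each $\rho$ it says that $\rho(h)\notin P$ or $s^{-1}\rho(u)\in N$ for some $s$ in the finite set $S$. Fix a finite generating set $Z$ of $K$ that is closed under inverses. Given (i), condition (ii) is equivalent to the clopen condition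
\begin{enumerate}
\item[(ii$'$)] for all $s,s'\in S$ there is $s''\in S$ with $(s'')^{-1}ss'\in N$, and for all $z\in Z$, $s\in S$ there is $s''\in S$ with $(s'')^{-1}zsz^{-1}\in N$.
\end{enumerate}
Indeed, the first half says that the finite nonempty set $SN/N$ is closed under multiplication, hence a subgroup, and the second half says that conjugation by each $z\in Z$, hence by each element of $K$, maps $SN/N$ into itself. Given (i) and (ii), the set $\langle u_1,\dots,u_k\rangle SN$ is a subgroup of $K$, so (iii) holds if and only if this set contains $Z$:
\begin{enumerate}
\item[(iii$'$)] there is a family $(v_z)_{z\in Z}$ in $\langle u_1,\dots,u_k\rangle$ such that for each $z\in Z$ some $s\in S$ has $s^{-1}v_z^{-1}z\in N$.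
\end{enumerate}
There are countably many families $(v_z)$, and for each of them the condition is clopen. So $\mathcal R_\delta$, the set defined by (i), (ii$'$), (iii$'$) and (iv), is a countable union of closed sets.
\end{proof}

\begin{corollary}\label{cor:dichotomy}
Let $G$ be a finitely generated group and $S_G=\{N\in X:F/N\preceq_p G\}$. If $G$ is large, then $S_G=X$. If $G$ is not large, then $S_G$ is meager in $X$.
\end{corollary}

\begin{proof}
The first statement is Lemma~\ref{lem:large}(a). Let $G$ be non-large. The set $S_G$ is the preimage of $\mathcal R_G$ under the continuous map $N\mapsto(N,1)$, so it is $F_\sigma$ in $X$. It is disjoint from the dense set $\mathcal L$ by Lemma~\ref{lem:large}(b). Apply \eqref{eq:meager}.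
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be finitely generated and non-large. By Lemma~\ref{lem:torsion} and Corollary~\ref{cor:dichotomy}, $T\setminus S_G$ is comeager in the nonempty Polish space $X$, so it contains a point $N$. The group $L=F/N$ is $2$-generated, residually finite and torsion, and $L\not\preceq_p G$. Both $G$ and $L$ are non-large, so the finitely generated group $G\times L$ is non-large by Lemma~\ref{lem:large}(c), and $[G\times L]\prec_p[\mathbb F]$ by Lemma~\ref{lem:large}(a). We have $G\preceq_p G\times L$. If $G\times L\preceq_p G$, then $L\preceq_p G\times L\preceq_p G$, contrary to the choice of $L$. So $[G]\prec_p[G\times L]\prec_p[\mathbb F]$. Finally, every class $[G]\prec_p[\mathbb F]$ is non-large by Lemma~\ref{lem:large}(a), so it is not an immediate predecessor of $[\mathbb F]$.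
\end{proof}

For Theorem~\ref{thm:strong}, repeating this argument is not enough. Choosing $L_1$ and then $L_0\not\preceq_p G\times L_1$ gives no control over the relation with $L_0$ and $L_1$ interchanged, and we want $2^{\aleph_0}$ groups. So we show that \eqref{eq:indep} holds for a comeager set of tuples, and use the following theorem to pass from generic tuples to one independent set. A \emph{Cantor set} is a space homeomorphic to $2^{\mathbb N}$; it has cardinality $2^{\aleph_0}$.

\begin{theorem}[Mycielski; see {\cite[19.1]{Kechris}}]\label{thm:myc}
Let $X$ be a nonempty Polish space without isolated points. For $i\in\mathbb N$ let $n_i\ge1$ and let $\Omega_i\subseteq X^{n_i}$ be comeager. Then there is a Cantor set $C\subseteq X$ such that, for every $i$, each $n_i$-tuple of pairwise distinct points of $C$ lies in $\Omega_i$.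
\end{theorem}

\begin{lemma}\label{lem:tuples}
Let $G$ be a finitely generated non-large group and $m\ge0$. Then
\[
R_{G,m}=\{(N_0,\dots,N_m)\in X^{m+1}:F/N_0\preceq_p G\times F/N_1\times\cdots\times F/N_m\}
\]
is meager in $X^{m+1}$.
\end{lemma}

\begin{proof}
Let $D=G\times F^m$, a finitely generated group. For $N_1,\dots,N_m\in X$ put $P=1\times N_1\times\cdots\times N_m\in\mathcal N(D)$, so that $D/P\cong G\times F/N_1\times\cdots\times F/N_m$. An element $(g,x_1,\dots,x_m)$ lies in $P$ if and only if $g=1$ and $x_i\in N_i$ for all $i$, which is a clopen condition on $(N_1,\dots,N_m)$. So the map $(N_0,\dots,N_m)\mapsto(N_0,P)$ from $X^{m+1}$ to $Y\times\mathcal N(D)$ is continuous. The set $R_{G,m}$ is the preimage of $\mathcal R_D$, hence $F_\sigma$ by Proposition~\ref{prop:fsigma}.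

The set $\mathcal L\times T^m$ is a product of dense sets, so it is dense in $X^{m+1}$. If $N_1,\dots,N_m\in T$, then $G\times F/N_1\times\cdots\times F/N_m$ is non-large by parts (e) and (c) of Lemma~\ref{lem:large}, and by part (b) it is not larger than $F/N_0$ for any $N_0\in\mathcal L$. So $R_{G,m}$ is disjoint from $\mathcal L\times T^m$, and \eqref{eq:meager} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
The trivial group is not large, so we may assume $1\in\mathcal G$. By Lemmas~\ref{lem:torsion} and~\ref{lem:tuples}, Theorem~\ref{thm:myc} applies to $X$ and to the comeager sets $T\subseteq X$ and $X^{m+1}\setminus R_{G,m}$ for $G\in\mathcal G$, $m\ge0$; there are countably many of them because $\mathcal G$ is countable. We obtain a Cantor set $C\subseteq T$ with $(N_0,\dots,N_m)\notin R_{G,m}$ for all $G\in\mathcal G$, all $m\ge0$ and all distinct $N_0,\dots,N_m\in C$. Let $\mathcal C=\{F/N:N\in C\}$. Its members are $2$-generated, residually finite and torsion, and \eqref{eq:indep} holds. Taking $G=1$ and $m=1$ gives $F/N\not\preceq_p F/N'$ for distinct $N,N'\in C$, so the members of $\mathcal C$ are pairwise non-isomorphic and there are $2^{\aleph_0}$ of them.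

(a) Fix $G\in\mathcal G$, and for finite $\mathcal E\subset\mathcal C$ put $G_{\mathcal E}=G\times\prod_{L\in\mathcal E}L$; thus $G_\emptyset=G$. It is non-large by parts (e) and (c) of Lemma~\ref{lem:large}, so $[G]\preceq_p[G_{\mathcal E}]\prec_p[\mathbb F]$. If $\mathcal E\subseteq\mathcal E'$, then $G_{\mathcal E}$ is a direct factor of $G_{\mathcal E'}$, so $G_{\mathcal E}\preceq_p G_{\mathcal E'}$. If $\mathcal E\not\subseteq\mathcal E'$, pick $L_0\in\mathcal E\setminus\mathcal E'$. Then $L_0\preceq_p G_{\mathcal E}$, while $L_0\not\preceq_p G_{\mathcal E'}$ by \eqref{eq:indep} with $m=|\mathcal E'|$; so $G_{\mathcal E}\not\preceq_p G_{\mathcal E'}$. Hence $\mathcal E\mapsto[G_{\mathcal E}]$ is an order embedding. The singletons are pairwise incomparable and strictly above $\emptyset$, so their images form an antichain of size $2^{\aleph_0}$ strictly between $[G]$ and $[\mathbb F]$.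

(b) If $G$ and $G'$ are non-large, then $[G\times G']$ is a non-large upper bound of $[G]$ and $[G']$ by Lemma~\ref{lem:large}(c). There is no maximal non-large class by Theorem~\ref{thm:main}. Given countably many non-large classes $[G_i]$, apply the first part to $\mathcal G=\{G_i\}$: any member of $\mathcal C$ is non-large and, by \eqref{eq:indep} with $m=0$, lies below no $G_i$. So $\{[G_i]\}$ is not cofinal.

(c) The class $[\mathbb F]$ is an upper bound because it is greatest. If $[B]\ne[\mathbb F]$, then $B$ is non-large, and Theorem~\ref{thm:main} gives a $2$-generated residually finite torsion group $L\not\preceq_p B$; so $[B]$ is not an upper bound.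
\end{proof}

\begin{thebibliography}{9}

\bibitem{BP}
Baumslag and Pride, \emph{Groups with two more generators than relators}, J. London Math. Soc. (2) \textbf{17} (1978).

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Largeness}
\emph{On the concept of ``largeness'' in group theory}, \texttt{https://ow3.math.rutgers.edu/\textasciitilde{}sthomas/Surjection2.pdf}.

\end{thebibliography}
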